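# The sharp Bernstein inequality on convex bodies: from one derivative to growth in a complex direction

## 1. Polynomials on an interval

Let $P$ be a real polynomial of degree at most $n$ with $|P|\le 1$ on $[-1,1]$. The classical Bernstein–Szegő inequality says that for $-1<x<1$
$$|P'(x)|\le \frac{n}{\sqrt{1-x^2}}\,\sqrt{1-P(x)^2}.$$
For $P(u)=u$ and $n=1$ the two sides are equal, so the factor $1/\sqrt{1-x^2}$ cannot be lowered. It is the sharp *Bernstein factor* of the interval at $x$. Write $x=\cos\theta$ with $0<\theta<\pi$; the factor is $1/\sin\theta$. The same number comes out of two other computations that do not mention derivatives of polynomials.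

**Growth into the complex plane.** For $\zeta\in\mathbb C$ let
$$V(\zeta)=\sup\Big\{\tfrac1{\deg p}\log|p(\zeta)|:\ p\text{ nonconstant},\ |p|\le1\text{ on }[-1,1]\Big\}.$$
The classical Bernstein–Walsh inequality says that a complex polynomial $g$ of degree at most $n$ with $|g|\le 1$ on $[-1,1]$ satisfies $|g(\zeta)|\le|\zeta+\sqrt{\zeta^2-1}|^n$, where the root is chosen so that $|\zeta+\sqrt{\zeta^2-1}|\ge 1$. If $\zeta=\cosh(a+ib)$ with $a\ge0$, the right side is $e^{na}$. The Chebyshev polynomials $T_m$, for which $T_m(\cosh\xi)=\cosh m\xi$ for all complex $\xi$, show that this is optimal: for $a>0$ we have $\frac1m\log|\cosh m(a+ib)|\to a$ as $m\to\infty$. Hence $V(\cosh(a+ib))=a$ for $a>0$; for $a=0$, $V=0$, since $V\le0$ on $[-1,1]$ by definition and the polynomials $(1+\epsilon\zeta)/(1+\epsilon)$, $\epsilon\to0$, give $V\ge0$.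

How fast does $V$ grow if we leave $x=\cos\theta$ vertically? The map $\cosh$ is biholomorphic near $i\theta$, with derivative $\sinh(i\theta)=i\sin\theta\neq0$. So $x+it=\cosh(a+ib)$ with
$$a+ib=i\theta+\frac{it}{i\sin\theta}+O(t^2),\qquad\text{so}\qquad V(x+it)=a=\frac{t}{\sin\theta}+O(t^2).$$
The rate is again $1/\sin\theta$.

**Inscribed ellipses.** For which $t>0$ is there a $w\in\mathbb R$ such that $x+t\sin\varphi+w(\cos\varphi-1)\in[-1,1]$ for all $\varphi$? The values of $t\sin\varphi+w\cos\varphi$ fill $[-\sqrt{t^2+w^2},\sqrt{t^2+w^2}]$, so the condition is $\sqrt{t^2+w^2}\le1-|x-w|$. With $u=x-w$ it forces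
$$t^2\le(1-|u|)^2-(x-u)^2=1-x^2-2|u|+2xu\le1-x^2,$$
and $u=0$ attains $t=\sqrt{1-x^2}$. The smallest possible $1/t$ is once more $1/\sin\theta$.

So on an interval three numbers agree: the sharp constant in an inequality for derivatives, a growth rate of polynomials in a complex direction, and a size of inscribed ellipses. The agreement is easy to see because Chebyshev polynomials, or even $P(u)=u$, are extremal and explicit. We now ask what remains in $\mathbb R^d$, where in general nobody hands us an extremal polynomial.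

## 2. Three numbers attached to a convex body

Throughout, $\mathcal P_n$ is the set of real polynomials in $d$ variables of total degree at most $n$, $\|P\|_K=\max_K|P|$, and $|\cdot|$ is the Euclidean norm on $\mathbb R^d$. A *convex body* is a compact convex set with nonempty interior. For $\mathbf y\in\mathbb R^d$, $D_{\mathbf y}P(\mathbf x)=\langle DP(\mathbf x),\mathbf y\rangle$; when $P$ has complex coefficients or is evaluated at complex points, $D_{\mathbf y}$ is still the derivative in the real direction $\mathbf y$.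

**Definition (sharp Bernstein factor).**
$$\delta_D(K;\mathbf x,\mathbf y)=\sup_{n\ge1}\ \sup\Big\{\frac{|D_{\mathbf y}P(\mathbf x)|}{n\sqrt{1-P(\mathbf x)^2}}:\ P\in\mathcal P_n,\ \|P\|_K\le1,\ |P(\mathbf x)|<1\Big\}.$$

This is the smallest $\delta$ with $|D_{\mathbf y}P(\mathbf x)|\le n\,\delta\sqrt{\|P\|_K^2-P(\mathbf x)^2}$ for all $n\ge1$ and all $P\in\mathcal P_n$: scale $P$ to norm $1$, and note that if $|P(\mathbf x)|=\|P\|_K$ then $\mathbf x$ is an interior extremum, so $DP(\mathbf x)=0$.

**Definition (Siciak extremal function and Baran's quantity).** For $z\in\mathbb C^d$,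
$$V_K(z)=\sup\Big\{\frac1{\deg p}\log|p(z)|:\ p\text{ a nonconstant polynomial},\ \|p\|_K\le1\Big\},\qquad \delta_B(K;\mathbf x,\mathbf y)=\lim_{t\to0+}\frac{V_K(\mathbf x+it\mathbf y)}t.$$

Here $p$ may have complex coefficients. We have $V_K\ge0$ everywhere: test with $p(z)=(1+\epsilon(z_1-x_1))/(1+\epsilon c)$, where $c=\max_{\mathbf w\in K}|w_1-x_1|$, and let $\epsilon\to0$. Also $V_K\le0$ on $K$ by definition, so $V_K=0$ on $K$.

**Definition (Sarantopoulos' quantity).**
$$\delta_S(K;\mathbf x,\mathbf y)=\inf\Big\{\frac1t:\ t>0,\ \exists\,\mathbf w\in\mathbb R^d\text{ with }\mathbf x+t\mathbf y\sin\varphi+\mathbf w(\cos\varphi-1)\in K\ \ \forall\varphi\in\mathbb R\Big\}.$$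

The curve is a possibly degenerate ellipse in $K$ that passes through $\mathbf x$ at $\varphi=0$ with tangent vector $t\mathbf y$.

For $K=[-1,1]$ and $y=1$, Section 1 computed all three numbers. Here is a case with a genuine ellipse: let $K$ be the closed unit disc, $\mathbf x=(a,0)$ with $|a|<1$, and $\mathbf y=(0,1)$. With $\mathbf w=\mathbf x$ and $t=1$ the curve is $(a\cos\varphi,\sin\varphi)$, which lies in the disc, so $\delta_S\le1$. The polynomial $P(\mathbf w)=w_2$ has $P(\mathbf x)=0$ and $D_{\mathbf y}P=1$, so $\delta_D\ge1$.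

We take the following as known: for every convex body $K$, $\mathbf x\in\operatorname{int}K$ and $\mathbf y\in\mathbb R^d$,
$$\delta_D(K;\mathbf x,\mathbf y)\le\delta_B(K;\mathbf x,\mathbf y)=\delta_S(K;\mathbf x,\mathbf y), \tag{1}$$
including the existence of the limit that defines $\delta_B$. In the disc example, (1) gives that all three numbers are $1$. Conjecture 3 of "Conjectures and Results on the Multivariate Bernstein Inequality on Convex Bodies" asserts that all three quantities always coincide, in other words that the estimates given by the pluripotential approach of Baran and by the inscribed ellipses of Sarantopoulos are sharp. What has to be shown is $\delta_B\le\delta_D$.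

## 3. Symmetric bodies and the triangle

**Centers of symmetry.** Let $K$ be symmetric about $\mathbf x$, let $\mathbf y\ne0$, let $t_0$ be the largest $t$ with $\mathbf x+t\mathbf y\in K$. Then $\delta_D=\delta_B=\delta_S=1/t_0$. Indeed, the segment $\mathbf x+t_0\mathbf y\sin\varphi$ (take $\mathbf w=0$) lies in $K$, so $\delta_S\le1/t_0$. Conversely, a supporting hyperplane at the boundary point $\mathbf x+t_0\mathbf y$ gives a linear functional $\ell$ with $\ell(t_0\mathbf y)=1$ and $\ell(\mathbf w-\mathbf x)\le1$ on $K$, hence $|\ell(\mathbf w-\mathbf x)|\le1$ on $K$ by symmetry. For $P(\mathbf w)=\ell(\mathbf w-\mathbf x)$ and $n=1$ the Bernstein quotient is $\ell(\mathbf y)=1/t_0$. So $1/t_0\le\delta_D\le\delta_B=\delta_S\le1/t_0$.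

So far a linear polynomial has always been extremal. In general this is no longer true.

**Simplices.** Let $K$ be a simplex with barycentric coordinates $\lambda_0,\dots,\lambda_d$. Write $x_j=\lambda_j(\mathbf x)>0$, and let $y_j$ and $w_j$ be the images of $\mathbf y$ and $\mathbf w$ under the linear part of $\lambda_j$, so $\sum x_j=1$ and $\sum y_j=\sum w_j=0$. The ellipse lies in $K$ if and only if for each $j$ the minimum over $\varphi$ of $x_j-w_j+ty_j\sin\varphi+w_j\cos\varphi$ is nonnegative, that is, $x_j-w_j\ge\sqrt{t^2y_j^2+w_j^2}$. Squaring, this is equivalent to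
$$w_j\le\frac{x_j}2-\frac{t^2y_j^2}{2x_j}$$
(this bound already forces $w_j\le x_j$). Numbers $w_j$ of sum $0$ that satisfy these bounds exist if and only if the bounds have nonnegative sum, that is, $t^2\sum y_j^2/x_j\le1$. Therefore
$$\delta_S(K;\mathbf x,\mathbf y)=\Big(\sum_j\frac{y_j^2}{x_j}\Big)^{1/2}.$$

Take a triangle, its centroid $\mathbf x$, and $\mathbf y$ with $(y_0,y_1,y_2)=(1,-1,0)$. Then $\delta_S=\sqrt6$. Now let $\ell$ be affine with values $c_0,c_1,c_2\in[-1,1]$ at the vertices. Its quotient is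
$$\frac{|c_0-c_1|}{\sqrt{1-s^2}},\qquad s=\frac{c_0+c_1+c_2}3 .$$
Let $g=|c_0-c_1|\in(0,2]$. Replacing $\ell$ by $-\ell$ if needed we may take $s\ge0$. The larger of $c_0,c_1$ is at most $1$, the smaller at most $1-g$, and $c_2\le1$, so $0\le s\le1-g/3$. Hence the square of the quotient is at most
$$\frac{g^2}{1-(1-g/3)^2}=\frac{9g}{6-g}\le\frac92<6 .$$
Composing with Chebyshev polynomials does not help: if $\ell(\mathbf x)=\cos\theta$, then $D_{\mathbf y}(T_m\circ\ell)(\mathbf x)=m\frac{\sin m\theta}{\sin\theta}D_{\mathbf y}\ell$ and $\sqrt{1-\cos^2m\theta}=|\sin m\theta|$, so $T_m\circ\ell$ has the same quotient as $\ell$. If the conjecture holds here, it must be through polynomials that are not of the form $T_m\circ\ell$, and we see no explicit ones. This is the change in the general case: we must bound $\delta_B$ by $\delta_D$ without exhibiting an extremal polynomial.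

## 4. A weaker inequality with the same constant

Drop the square root and define, for compact $K$ and $\mathbf x\in\operatorname{int}K$,
$$\beta_n(K;\mathbf x,\mathbf y)=\tfrac1n\sup\{|D_{\mathbf y}P(\mathbf x)|:P\in\mathcal P_n,\ \|P\|_K\le1\},\qquad\beta(K;\mathbf x,\mathbf y)=\sup_{n\ge1}\beta_n(K;\mathbf x,\mathbf y).$$
For instance, if $K$ is a closed ball of radius $r$ centered at $\mathbf x$, then $\beta=|\mathbf y|/r$. The linear polynomial from Section 3 gives $\beta_1\ge|\mathbf y|/r$; fact (ii) below gives the other inequality.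

Three facts are needed. They do not use convexity of $K$.

* **(i)** $\beta\le\delta_D$. Let $P\in\mathcal P_n$, $\|P\|_K\le1$. If $|P(\mathbf x)|<1$, then $|D_{\mathbf y}P(\mathbf x)|\le n\delta_D\sqrt{1-P(\mathbf x)^2}\le n\delta_D$. If $|P(\mathbf x)|=1$, then $\mathbf x$ is an interior extremum and $D_{\mathbf y}P(\mathbf x)=0$.
* **(ii)** $\beta<\infty$. Let $\bar B(\mathbf x,\rho)\subset K$ and $\mathbf y\neq0$. The polynomial $g(s)=P(\mathbf x+s\rho\,\mathbf y/|\mathbf y|)$ is bounded by $1$ on $[-1,1]$, so $|g'(0)|\le n$ by Bernstein's inequality at the midpoint, that is, $|D_{\mathbf y}P(\mathbf x)|\le n|\mathbf y|/\rho$. Thus $\beta\le|\mathbf y|/\rho$.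
* **(iii)** Complex coefficients change nothing: if $p$ has complex coefficients, degree at most $N$ (with $N\ge1$) and $\|p\|_K\le1$, then $|D_{\mathbf y}p(\mathbf x)|\le N\beta$. Choose a real $\theta$ with $e^{i\theta}D_{\mathbf y}p(\mathbf x)\ge0$, and let $P$ be the real polynomial that equals $\operatorname{Re}(e^{i\theta}p)$ on $\mathbb R^d$. Then $\|P\|_K\le1$ and $D_{\mathbf y}P(\mathbf x)=|D_{\mathbf y}p(\mathbf x)|$.

**Theorem 1.** *For every convex body $K\subset\mathbb R^d$, every $\mathbf x\in\operatorname{int}K$ and every $\mathbf y\in\mathbb R^d$,*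
$$\beta(K;\mathbf x,\mathbf y)=\delta_D(K;\mathbf x,\mathbf y)=\delta_B(K;\mathbf x,\mathbf y)=\delta_S(K;\mathbf x,\mathbf y).$$

So the conjecture is true, and more: $\delta_B$ is already the sharp constant in the weaker inequality $|D_{\mathbf y}P(\mathbf x)|\le n\,\delta\,\|P\|_K$. If $\mathbf y=0$, all four numbers are $0$ (for $\delta_S$, every $t$ is admissible with $\mathbf w=0$). By (i) and (1) we have $\beta\le\delta_D\le\delta_B=\delta_S$, so for $\mathbf y\ne0$ everything reduces to
$$\delta_B(K;\mathbf x,\mathbf y)\le\beta(K;\mathbf x,\mathbf y). \tag{2}$$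
In words: *a bound on first derivatives at the single point $\mathbf x$ must be turned into a bound on growth along $\mathbf x+it\mathbf y$.*

## 5. Integrating the derivative bound, and where this breaks

There is a setting in which this passage is immediate. Let $f(u)=\sum_{|k|\le n}c_ke^{iku}$. Bernstein's inequality for trigonometric polynomials, $\|f'\|_{\mathbb R}\le n\|f\|_{\mathbb R}$, applies to $f(\cdot+i\tau)$ for every $\tau$, since this is again a trigonometric polynomial of degree at most $n$. With $G(\tau)=\sup_{u\in\mathbb R}|f(u+i\tau)|$, Taylor's formula gives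
$$G(\tau+h)\le G(\tau)(1+nh)+Ch^2$$
with $C$ uniform for $0\le\tau\le\tau+h\le t$. If $f\neq0$, then $G$ is continuous and positive on $[0,t]$, so $C h^2\le C'h^2G(\tau)$. Taking $M$ steps of length $t/M$ and letting $M\to\infty$ gives $G(t)\le e^{nt}G(0)$. A derivative bound has been integrated into a growth bound with the same constant.

Let us try the same with $\|p(\cdot+i\tau\mathbf y)\|_K$ in place of $G$. The step from $\tau$ to $\tau+h$ needs
$$|D_{\mathbf y}Q(\mathbf z)|\le n\beta\|Q\|_K\qquad\text{for all }\mathbf z\in K,$$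
and we know this only at $\mathbf z=\mathbf x$. The loss is real. Take $K=[-1,1]$, $x=0$, $y=1$, so $\beta=1$. For $a>0$ put $h=\sinh a\tanh a$ and choose $b\in(0,\pi/2)$ with $\cos b=1/\cosh a$. Then $\sin b=\tanh a$ and
$$\cosh(a+ib)=\cosh a\cos b+i\sinh a\sin b=1+ih .$$
Hence $|T_n(1+ih)|=|\cosh n(a+ib)|\ge\sinh(na)$. Since $h\le a\sinh a$, we have $h/a\to0$ as $a\to0$. So the maximum over $K$ of $|T_n(\cdot+ih)|$ is eventually far larger than the hoped-for $e^{nh}$: the growth near the endpoint spoils the maximum.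

Take the maximum only over a small ball $B(\mathbf x,r)$, then? The right side of the Bernstein inequality must contain the norm over all of $K$. If we use the norm over the ball, we must use the constant of the ball, $|\mathbf y|/r$ at its center, which is larger than $\beta$ in general. So there is a dilemma: on a large set the constant is wrong away from $\mathbf x$, and on a small set the constant is wrong even at $\mathbf x$.

## 6. Paying for localization with degree

The way out is to keep the large set and make the polynomial small away from $\mathbf x$. Multiply $p(\mathbf z+i\tau\mathbf y)$ by $q(\mathbf z)^m$, where $q$ is a fixed polynomial with $q(\mathbf x)=1$, $0\le q\le1$ on $K$, and $q\le e^{-\kappa}$ at distance at least $r$ from $\mathbf x$. If a *crude* bound $|p(\mathbf z+i\tau\mathbf y)|\le e^{cnt}$ holds for $0\le\tau\le t$, with $c$ as bad as we like, then $m\approx cnt/\kappa$ suffices to push the product below $1$ away from $\mathbf x$. The degree goes up from $n$ to about $n(1+2ct/\kappa)$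 if $q$ is quadratic. The Bernstein bound then loses the factor $1+2ct/\kappa$, and *this tends to $1$ as $t\to0$*, which is the only regime that $\delta_B$ sees.

Two details have to fit.

1. The product must evolve well with $\tau$. A Taylor step bounds the polynomial $p(\mathbf z+i\tau\mathbf y)q(\mathbf z)^m$ at the shifted point $\mathbf z+ih\mathbf y$, where the multiplier has become $q(\mathbf z+ih\mathbf y)^m$, but we want $q(\mathbf z)^m$ back. This works without any loss if $|q(\mathbf z+ih\mathbf y)|\ge q(\mathbf z)$. The polynomial $1-R^{-2}\sum_j(z_j-x_j)^2$ has this property, because an imaginary shift adds a positive term to its real part.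
2. We need the Bernstein inequality with nearly the constant $\beta$ at all points near $\mathbf x$, not only at $\mathbf x$. For a convex body, shrinking and translating $K$ does this.

The same shrinking also makes the crude bound easy: for the points of a slightly smaller copy of $K$, the interval $[-1,1]$ fits into $K$ around them with a fixed scale.

## 7. Proof of Theorem 1

Let $\mathbf y\ne0$ and $\beta=\beta(K;\mathbf x,\mathbf y)$. Fix $\rho>0$ with $\bar B(\mathbf x,\rho)\subset K$ and $\eta\in(0,1)$, and put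
$$K_\eta=\mathbf x+(1-\eta)(K-\mathbf x)\subset K,\qquad r=\eta(1-\eta)\rho,\qquad b=\frac{\beta}{(1-\eta)^2}.$$

**Step 1: the Bernstein inequality at points near $\mathbf x$.** The purpose is to move the inequality from $\mathbf x$ to a small ball, with a constant close to $\beta$.

**Lemma 1.** *If $\mathbf z\in\mathbb R^d$, $|\mathbf z-\mathbf x|\le r$, and $Q$ is a complex polynomial of degree at most $N$, $N\ge1$, then $|D_{\mathbf y}Q(\mathbf z)|\le N\,b\,\|Q\|_{K_\eta}$.*

*Proof.* The affine map $A(\mathbf w)=\mathbf z+(1-\eta)^2(\mathbf w-\mathbf x)$ sends $\mathbf x$ to $\mathbf z$. We check that $A(K)\subset K_\eta$. Write $\mathbf z-\mathbf x=(1-\eta)\eta\mathbf v$. Then $|\mathbf v|\le\rho$, so $\mathbf x+\mathbf v\in K$, and for $\mathbf w\in K$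
$$A(\mathbf w)=\mathbf x+(1-\eta)\big[\eta\mathbf v+(1-\eta)(\mathbf w-\mathbf x)\big]=\mathbf x+(1-\eta)\big[\eta(\mathbf x+\mathbf v)+(1-\eta)\mathbf w-\mathbf x\big].$$
The point $\eta(\mathbf x+\mathbf v)+(1-\eta)\mathbf w$ is in $K$ by convexity, so $A(\mathbf w)\in K_\eta$. Hence $\|Q\circ A\|_K\le\|Q\|_{K_\eta}$. Since $D_{\mathbf y}(Q\circ A)(\mathbf x)=(1-\eta)^2D_{\mathbf y}Q(\mathbf z)$, fact (iii) gives $(1-\eta)^2|D_{\mathbf y}Q(\mathbf z)|\le N\beta\|Q\|_{K_\eta}$. $\square$

**Step 2: a crude growth bound on $K_\eta$.** Its constant does not matter; it only has to be linear in $n\tau$ and uniform over $K_\eta$.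

**Lemma 2.** *If $p$ is a complex polynomial of degree at most $n$ with $\|p\|_K\le1$, and if $\mathbf z\in K_\eta$ and $\tau\ge0$, then*
$$|p(\mathbf z+i\tau\mathbf y)|\le\exp\Big(\frac{n\tau|\mathbf y|}{\eta\rho}\Big).$$

*Proof.* Write $\mathbf z=(1-\eta)\mathbf w+\eta\mathbf x$ with $\mathbf w\in K$. For $|\mathbf v|\le\rho$ the point $\mathbf z+\eta\mathbf v=(1-\eta)\mathbf w+\eta(\mathbf x+\mathbf v)$ lies in $K$ by convexity. So $g(s)=p(\mathbf z+s\,\eta\rho\,\mathbf y/|\mathbf y|)$ satisfies $|g|\le1$ on $[-1,1]$. By the Bernstein–Walsh inequality at $ia$, $a\ge0$,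
$$|g(ia)|\le\big(a+\sqrt{1+a^2}\big)^n=e^{n\operatorname{arsinh}a}\le e^{na}.$$
With $a=\tau|\mathbf y|/(\eta\rho)$ we have $g(ia)=p(\mathbf z+i\tau\mathbf y)$. $\square$

**Step 3: the multiplier.** We need a polynomial that peaks at $\mathbf x$ and does not decrease in modulus under imaginary shifts. Let
$$R=\max_{\mathbf w\in K}|\mathbf w-\mathbf x|,\qquad q(\mathbf z)=1-\frac1{R^2}\sum_{j=1}^d(z_j-x_j)^2 .$$
Then $q$ is real of degree $2$, $q(\mathbf x)=1$ and $0\le q\le1$ on $K$. Since $r<\rho\le R$, we may define $\kappa>0$ by $e^{-\kappa}=1-r^2/R^2$, and $q\le e^{-\kappa}$ on $K\setminus B(\mathbf x,r)$. For $\mathbf z\in K$ and $h\ge0$, expanding $\sum_j(z_j-x_j+ihy_j)^2=|\mathbf z-\mathbf x|^2+2ih\langle\mathbf z-\mathbf x,\mathbf y\rangle-h^2|\mathbf y|^2$ gives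
$$|q(\mathbf z+ih\mathbf y)|\ge\operatorname{Re}q(\mathbf z+ih\mathbf y)=q(\mathbf z)+\frac{h^2|\mathbf y|^2}{R^2}\ge q(\mathbf z)\ge0. \tag{3}$$

**Step 4: the localized family.** Here we fix the quantity to be integrated. Let $t>0$, and let $p$ be a complex polynomial of degree $n\ge1$ with $\|p\|_K\le1$. Put
$$m=\Big\lceil\frac{nt|\mathbf y|}{\eta\rho\kappa}\Big\rceil,\qquad N=n+2m,$$
and for $0\le\tau\le t$
$$Q_\tau(\mathbf z)=p(\mathbf z+i\tau\mathbf y)\,q(\mathbf z)^m,\qquad G(\tau)=\max\big(1,\|Q_\tau\|_{K_\eta}\big).$$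
Then $\deg Q_\tau\le N$. On $K_\eta\subset K$ we have $|p|\le1$ and $0\le q\le1$, so $G(0)=1$. By Lemma 2 and the choice of $m$,
$$|Q_\tau(\mathbf z)|\le e^{nt|\mathbf y|/(\eta\rho)-\kappa m}\le1\qquad\text{for }\mathbf z\in K_\eta\setminus B(\mathbf x,r),\ 0\le\tau\le t. \tag{4}$$

**Step 5: one small step in $\tau$.** The aim is $G(\tau+h)\le G(\tau)\exp(Nbh+Ch^2)$ whenever $h>0$ and $0\le\tau<\tau+h\le t$. Let $C$ be an upper bound for $\frac12|D_{\mathbf y}^2Q_\tau(\mathbf z+i\sigma\mathbf y)|$ over $\mathbf z\in K_\eta$ and $\tau,\sigma\in[0,t]$. It is finite by compactness. It may depend on $p$ and $t$, which is harmless because it will disappear.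

*Near $\mathbf x$.* Let $\mathbf z\in K_\eta\cap B(\mathbf x,r)$. Taylor's formula for $\sigma\mapsto Q_\tau(\mathbf z+i\sigma\mathbf y)$ on $[0,h]$, Lemma 1 applied to $Q_\tau$, and $G(\tau)\ge1$ give
$$|Q_\tau(\mathbf z+ih\mathbf y)|\le|Q_\tau(\mathbf z)|+h|D_{\mathbf y}Q_\tau(\mathbf z)|+Ch^2\le G(\tau)\,(1+Nbh+Ch^2).$$
By (3),
$$|Q_{\tau+h}(\mathbf z)|=|p(\mathbf z+i(\tau+h)\mathbf y)|\,q(\mathbf z)^m\le|p(\mathbf z+i(\tau+h)\mathbf y)|\,|q(\mathbf z+ih\mathbf y)|^m=|Q_\tau(\mathbf z+ih\mathbf y)|.$$
So $|Q_{\tau+h}(\mathbf z)|\le G(\tau)(1+Nbh+Ch^2)$.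

*Away from $\mathbf x$.* Let $\mathbf z\in K_\eta\setminus B(\mathbf x,r)$. Then $|Q_{\tau+h}(\mathbf z)|\le1\le G(\tau)$ by (4).

Together, $G(\tau+h)\le G(\tau)(1+Nbh+Ch^2)\le G(\tau)\exp(Nbh+Ch^2)$.

**Step 6: integration.** Take $M$ steps of length $h=t/M$, starting from $G(0)=1$. This gives $G(t)\le\exp(Nbt+Ct^2/M)$, and $M\to\infty$ yields $G(t)\le e^{Nbt}$. Since $\mathbf x\in K_\eta$ and $q(\mathbf x)=1$, we get $|p(\mathbf x+it\mathbf y)|=|Q_t(\mathbf x)|\le G(t)$, and therefore
$$\frac1n\log|p(\mathbf x+it\mathbf y)|\le\frac Nn\,bt\le bt\Big(1+\frac{2t|\mathbf y|}{\eta\rho\kappa}+\frac2n\Big). \tag{5}$$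

**Step 7: removing the rounding error and passing to the limit.** The term $2/n$ comes from rounding $m$ up. Apply (5) to $p^k$, of degree $kn$: the left side does not change, and $2/n$ becomes $2/(kn)$. Let $k\to\infty$, then take the supremum over $p$:
$$V_K(\mathbf x+it\mathbf y)\le\frac{\beta t}{(1-\eta)^2}\Big(1+\frac{2t|\mathbf y|}{\eta\rho\kappa}\Big)\qquad(t>0).$$
Here $\kappa$ depends only on $K,\mathbf x,\rho,\eta$, not on $t$. Divide by $t$ and let $t\to0+$ with $\eta$ fixed: $\delta_B\le\beta/(1-\eta)^2$. Now let $\eta\to0+$. This is (2), and Theorem 1 is proved. $\blacksquare$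

On the triangle of Section 3, Theorem 1 says that $\beta=\delta_D=\sqrt6$ at the centroid: some polynomials of higher degree beat every $T_m\circ\ell$, whose quotients are at most $3/\sqrt2$.

## 8. Compact sets with continuous extremal function

Convexity entered in (1), in Lemma 1 and in Lemma 2. The last two can be replaced by a second use of the multiplier and by continuity of $V_K$, and the inequality $\delta_D\le\delta_B$ in (1) by a direct argument.

**Theorem 2.** *Let $K\subset\mathbb R^d$ be compact with $V_K$ continuous on $\mathbb C^d$, let $\mathbf x\in\operatorname{int}K$ and $\mathbf y\in\mathbb R^d$. Then $\lim_{t\to0+}V_K(\mathbf x+it\mathbf y)/t$ exists and equals $\beta(K;\mathbf x,\mathbf y)=\delta_D(K;\mathbf x,\mathbf y)$.*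

**A nonconvex example.** Let $K=[-2,-1]\cup[1,2]\subset\mathbb R$ and $F(u)=(2u^2-5)/3$, so that $F$ maps $K$ onto $[-1,1]$ and $u\in K$ if and only if $F(u)\in[-1,1]$. With $V$ the function of Section 1, we claim $V_K=\frac12V\circ F$, which is continuous. The inequality $\ge$: test with $T_m\circ F$, of degree $2m$, and let $m\to\infty$ (where $V(F(\zeta))=0$, use $V_K\ge0$). For $\le$, let $p$ have degree $n$ and $|p|\le1$ on $K$, and let $k\ge1$. The polynomials $s(\zeta)=p(\zeta)^k+p(-\zeta)^k$ and $\pi(\zeta)=p(\zeta)^kp(-\zeta)^k$ are even, hence polynomials in $F$ of degree at most $kn/2$ and $kn$ respectively, bounded on $[-1,1]$ by $2$ and $1$. By Bernstein–Walsh, with $v=V(F(\zeta))$, $|s(\zeta)|\le2e^{knv/2}$ and $|\pi(\zeta)|\le e^{knv}$. Now $X=p(\zeta)^k$ solves $X^2-sX+\pi=0$, so $|X|^2\le|s||X|+|\pi|$, which gives $|X|\le|s|+\sqrt{|\pi|}\le3e^{knv/2}$. Taking $k$-th roots and letting $k\to\infty$, $|p(\zeta)|\le e^{nv/2}$.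

For $1<x<2$ and $y=1$, with $F(x)=\cos\theta$, the local inversion of $\cosh$ from Section 1 applied to $F(x+it)=F(x)+itF'(x)+O(t^2)$ gives
$$\lim_{t\to0+}\frac{V_K(x+it)}t=\frac{F'(x)}{2\sin\theta}=\frac12\cdot\frac{4x}3\cdot\frac{3}{2\sqrt{(4-x^2)(x^2-1)}}=\frac{x}{\sqrt{(4-x^2)(x^2-1)}},$$
and the Bernstein quotient of $P=F$, of degree $2$, is exactly $F'(x)/(2\sin\theta)$. This agrees with Theorem 2.

**Proof of Theorem 2.** If $\mathbf y=0$ everything is $0$, since $V_K(\mathbf x)=0$. Let $\mathbf y\ne0$.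

**Step 1: $\delta_D\le\liminf_{t\to0+}V_K(\mathbf x+it\mathbf y)/t$.** This turns each polynomial into a family with known growth, by composing with Chebyshev polynomials. Let $P\in\mathcal P_n$, $\|P\|_K\le1$ and $|P(\mathbf x)|<1$, so $P(\mathbf x)=\cos\theta$ with $\theta\in(0,\pi)$. If $D_{\mathbf y}P(\mathbf x)=0$, the quotient is $0$ and there is nothing to prove, because $V_K\ge0$. Otherwise let $\theta(u)$ be the analytic branch of $\arccos P(\mathbf x+u\mathbf y)$ near $u=0$ with $\theta(0)=\theta$. Differentiating $\cos\theta(u)=P(\mathbf x+u\mathbf y)$ gives $\theta'(0)=-D_{\mathbf y}P(\mathbf x)/\sin\theta\neq0$, which is real, so $\operatorname{Im}\theta(it)=t\,\theta'(0)+O(t^2)\ne0$ for small $t>0$. We have $\|T_m\circ P\|_K\le1$, $T_m\circ P$ is nonconstant of degree at most $mn$, and $T_m(P(\mathbf x+it\mathbf y))=\cos(m\theta(it))$. Hence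
$$V_K(\mathbf x+it\mathbf y)\ge\frac1{mn}\log|\cos(m\theta(it))|:$$
if the logarithm is nonnegative, then dividing by $mn$ instead of the true degree can only lower it, and if it is negative, use $V_K\ge0$. Since $\sinh|m\operatorname{Im}\xi|\le|\cos m\xi|\le\cosh(m\operatorname{Im}\xi)$, the right side tends, as $m\to\infty$, to
$$\frac1n|\operatorname{Im}\theta(it)|=t\,\frac{|D_{\mathbf y}P(\mathbf x)|}{n\sqrt{1-P(\mathbf x)^2}}+O(t^2).$$
Divide by $t$, let $t\to0+$, and take the supremum over $P$ and $n$. (This step used only that $K$ is compact and $\mathbf x$ is interior; for convex bodies it proves the inequality $\delta_D\le\delta_B$ in (1).)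

**Step 2: growth near $K$.** The purpose is to replace Lemma 2. For $s\ge0$ let $\omega(s)=\max\{V_K(\zeta):\zeta\in\mathbb C^d,\ \operatorname{dist}(\zeta,K)\le s\}$. Then $\omega$ is nondecreasing, and since $V_K$ is continuous and vanishes on the compact set $K$, $\omega(s)\to0$ as $s\to0$. A polynomial $p$ of degree at most $n$ with $\|p\|_K\le1$ satisfies
$$|p(\zeta)|\le e^{n\omega(s)}\qquad\text{if }\operatorname{dist}(\zeta,K)\le s, \tag{6}$$
by the definition of $V_K$ if $p$ is nonconstant, and trivially if $p$ is constant.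

Let $\bar B(\mathbf x,\rho)\subset K$, let $R$ and $q$ be defined as in Section 7, and let $\epsilon\in(0,1)$. Inequality (3) used only $0\le q\le 1$ on $K$, so it holds here too. We write $\beta$ for $\beta(K;\mathbf x,\mathbf y)$, which is finite by (ii).

**Step 3: the Bernstein inequality at points near $\mathbf x$.** This replaces Lemma 1. We claim: *there is $r\in(0,\rho/2]$ such that $|D_{\mathbf y}P(\mathbf z)|\le N(1+\epsilon)\beta\|P\|_K$ whenever $\mathbf z\in\mathbb R^d$, $|\mathbf z-\mathbf x|\le r$, $N\ge4/\epsilon$ and $P$ is a complex polynomial of degree at most $N$.*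

Simply translating $P$ by $\mathbf z-\mathbf x$ would push parts of $K$ outside $K$; the multiplier repairs this. Let $\kappa_0>0$ be such that $q\le e^{-\kappa_0}$ on $K\setminus B(\mathbf x,\rho/2)$ (take $e^{-\kappa_0}=1-\rho^2/(4R^2)$), and choose $r\in(0,\rho/2]$ with $2\omega(r)/\kappa_0\le\epsilon/2$. If $\|P\|_K=0$, then $P=0$, as $K$ has interior points. Otherwise normalize $\|P\|_K=1$ and put
$$m=\Big\lceil\frac{N\omega(r)}{\kappa_0}\Big\rceil,\qquad Q(\mathbf w)=P(\mathbf w+\mathbf z-\mathbf x)\,q(\mathbf w)^m .$$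
If $\mathbf w\in K\cap B(\mathbf x,\rho/2)$, then $|\mathbf w+\mathbf z-\mathbf x-\mathbf x|\le\rho/2+r\le\rho$, so $\mathbf w+\mathbf z-\mathbf x\in K$ and $|Q(\mathbf w)|\le1$. For the other $\mathbf w\in K$, the point $\mathbf w+\mathbf z-\mathbf x$ has distance at most $r$ from $K$, so by (6) $|Q(\mathbf w)|\le e^{N\omega(r)-\kappa_0m}\le1$. Thus $\|Q\|_K\le1$. Since $q(\mathbf x)=1$ and $Dq(\mathbf x)=0$, we have $D_{\mathbf y}Q(\mathbf x)=D_{\mathbf y}P(\mathbf z)$. By (iii),
$$|D_{\mathbf y}P(\mathbf z)|\le(N+2m)\beta\le\Big(N+\frac{2N\omega(r)}{\kappa_0}+2\Big)\beta\le\Big(N+\frac\epsilon2N+2\Big)\beta\le N(1+\epsilon)\beta,$$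
because $2\le\epsilon N/2$.

**Step 4: $\limsup_{t\to0+}V_K(\mathbf x+it\mathbf y)/t\le\beta$.** We integrate as in Section 7, now on $K$ itself. With $r$ from Step 3 let $e^{-\kappa}=1-r^2/R^2$, so $q\le e^{-\kappa}$ on $K\setminus B(\mathbf x,r)$, and put $b=(1+\epsilon)\beta$. Fix $t>0$ and a complex polynomial $p$ of degree $n\ge4/\epsilon$ with $\|p\|_K\le1$, and let
$$m=\Big\lceil\frac{n\,\omega(t|\mathbf y|)}\kappa\Big\rceil,\quad N=n+2m,\quad Q_\tau(\mathbf z)=p(\mathbf z+i\tau\mathbf y)q(\mathbf z)^m,\quad G(\tau)=\max(1,\|Q_\tau\|_K)\quad(0\le\tau\le t).$$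
As before $\deg Q_\tau\le N$ and $G(0)=1$. For $\mathbf z\in K$ and $0\le\tau\le t$, $\operatorname{dist}(\mathbf z+i\tau\mathbf y,K)\le t|\mathbf y|$, so $|p(\mathbf z+i\tau\mathbf y)|\le e^{n\omega(t|\mathbf y|)}$ by (6). Hence $|Q_\tau(\mathbf z)|\le e^{n\omega(t|\mathbf y|)-\kappa m}\le1$ on $K\setminus B(\mathbf x,r)$. Let $C$ bound $\frac12|D^2_{\mathbf y}Q_\tau(\mathbf z+i\sigma\mathbf y)|$ for $\mathbf z\in K$ and $\tau,\sigma\in[0,t]$, and let $h>0$, $\tau+h\le t$. For $\mathbf z\in K\cap B(\mathbf x,r)$, by (3), Taylor's formula, and Step 3 applied to $Q_\tau$ (note $N\ge n\ge4/\epsilon$),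
$$|Q_{\tau+h}(\mathbf z)|\le|Q_\tau(\mathbf z+ih\mathbf y)|\le|Q_\tau(\mathbf z)|+h|D_{\mathbf y}Q_\tau(\mathbf z)|+Ch^2\le G(\tau)(1+Nbh+Ch^2).$$
For $\mathbf z\in K\setminus B(\mathbf x,r)$, $|Q_{\tau+h}(\mathbf z)|\le1\le G(\tau)$. So $G(\tau+h)\le G(\tau)\exp(Nbh+Ch^2)$. Taking $M$ steps of length $t/M$ and letting $M\to\infty$ gives $G(t)\le e^{Nbt}$, and since $|p(\mathbf x+it\mathbf y)|=|Q_t(\mathbf x)|\le G(t)$,
$$\frac1n\log|p(\mathbf x+it\mathbf y)|\le\Big(1+\frac{2\omega(t|\mathbf y|)}\kappa+\frac2n\Big)(1+\epsilon)\beta t .$$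
For an arbitrary nonconstant $p$ with $\|p\|_K\le1$, apply this to $p^k$ with $k$ large, so that the degree exceeds $4/\epsilon$, and let $k\to\infty$. Taking the supremum over $p$,
$$V_K(\mathbf x+it\mathbf y)\le\Big(1+\frac{2\omega(t|\mathbf y|)}\kappa\Big)(1+\epsilon)\beta t .$$
Here $\kappa$ depends on $\epsilon$ but not on $t$. Divide by $t$, let $t\to0+$, then $\epsilon\to0$.

**Step 5: conclusion.** By Steps 4 and 1 and fact (i),
$$\limsup_{t\to0+}\frac{V_K(\mathbf x+it\mathbf y)}t\le\beta\le\delta_D\le\liminf_{t\to0+}\frac{V_K(\mathbf x+it\mathbf y)}t,$$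
so the limit exists and all these numbers are equal. $\blacksquare$

## 9. Sharpness as the degree grows, at every value of $P(\mathbf x)$

The suprema over $n$ leave open whether the constant is approached for all large degrees, and for which values of $P(\mathbf x)$. Already on $[-1,1]$ one must be careful: at $x=\cos(\pi/3)=\frac12$, the Chebyshev polynomials give $|T_n'(x)|/n=|\sin(n\pi/3)|/\sin(\pi/3)\le1$, while $\delta=1/\sin(\pi/3)=2/\sqrt3$. A slight change of the polynomial before composing with $T_m$ removes this arithmetic accident.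

**Theorem 3.** *Let $K$ be a convex body, or as in Theorem 2. Let $\mathbf x\in\operatorname{int}K$, $\mathbf y\ne0$, and let $\delta$ be the common value. For every $\alpha\in\mathbb R$ there are $P_n\in\mathcal P_n$ with $\|P_n\|_K\le1$ such that, as $n\to\infty$,*
$$P_n(\mathbf x+s\mathbf y/n)\to\cos(\alpha+\delta s)\ \text{ locally uniformly in }s\in\mathbb R,\qquad\tfrac1nD_{\mathbf y}P_n(\mathbf x)\to-\delta\sin\alpha .$$
*Consequently $\lim_n\beta_n=\delta$. The suprema $\Delta_n$ of $|D_{\mathbf y}P(\mathbf x)|/(n\sqrt{1-P(\mathbf x)^2})$ over $P\in\mathcal P_n$ with $\|P\|_K\le1$, $|P(\mathbf x)|<1$ also converge to $\delta$. For every $c\in(-1,1)$, the inequality $|D_{\mathbf y}P(\mathbf x)|\le n\delta\sqrt{1-P(\mathbf x)^2}$ is asymptotically attained along polynomials with $P_n(\mathbf x)\to c$.*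

**Proof.** By Theorems 1 and 2 and (ii), $\delta=\delta_D=\beta<\infty$. Also $\delta>0$: the polynomial $\langle\mathbf w-\mathbf x,\mathbf y\rangle/\max_{\mathbf u\in K}|\langle\mathbf u-\mathbf x,\mathbf y\rangle|$ has positive derivative in direction $\mathbf y$. Fix $\epsilon$ with $0<\epsilon<\delta/2$.

**Step 1: a nearly extremal polynomial with irrational angle.** The angle must be irrational so that its multiples come close to any $\alpha$. Choose $k\ge1$ and $P\in\mathcal P_k$ with $\|P\|_K\le1$, $|P(\mathbf x)|<1$ and quotient $|D_{\mathbf y}P(\mathbf x)|/(k\sqrt{1-P(\mathbf x)^2})>\delta-\epsilon$. For $c\ge0$ the polynomial $(P+c)/(1+c)$ has norm at most $1$; its value at $\mathbf x$ is continuous and strictly increasing in $c$ and stays in $(-1,1)$; and its quotient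
$$\frac{|D_{\mathbf y}P(\mathbf x)|}{k\sqrt{(1+c)^2-(P(\mathbf x)+c)^2}}$$
is continuous in $c$. So as $c$ runs through a small interval $[0,c_0]$, the quotient stays above $\delta-\epsilon$ and the value at $\mathbf x$ fills an interval. We may therefore replace $P$ so that $P(\mathbf x)=\cos\theta$ with $\theta\in(0,\pi)$, $\theta/\pi$ irrational, and quotient $\sigma$ with $\delta-\epsilon<\sigma\le\delta$. Replacing $P$ by $-P$ if necessary (then $\theta$ becomes $\pi-\theta$), we have $D_{\mathbf y}P(\mathbf x)=-k\sigma\sin\theta$. The function $\theta(u)=\arccos P(\mathbf x+u\mathbf y)$ is smooth near $u=0$, with $\theta(0)=\theta$ and $\theta'(0)=k\sigma$.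

**Step 2: choosing the Chebyshev degree.** We need $mk$ close to $n$ and $m\theta$ close to $\alpha$ modulo $2\pi$. As $\theta/(2\pi)$ is irrational, the points $j\theta$, $j\ge0$, are dense modulo $2\pi$. Cover the circle by finitely many arcs of length less than $\epsilon$; each contains some $j\theta$, so there is $L$ such that every point of the circle is within $\epsilon$ of some $j\theta$ with $0\le j<L$. Applying this to the point $\alpha-a\theta$ shows that among any $L$ consecutive integers $a,\dots,a+L-1$ there is an $m$ with $\operatorname{dist}(m\theta-\alpha,2\pi\mathbb Z)<\epsilon$. Use the $L$ integers ending at $\lfloor n/k\rfloor$: for $n$ large there is such an $m\ge1$ with $n-(L+1)k\le mk\le n$. In particular $mk/n\to1$ as $n\to\infty$ with $\epsilon$ fixed.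

**Step 3: the asymptotics for fixed $\epsilon$.** Put $P_n^{(\epsilon)}=T_m\circ P\in\mathcal P_n$. Then $\|P_n^{(\epsilon)}\|_K\le1$. Let $S>0$. For $|s|\le S$ and $n$ large,
$$P_n^{(\epsilon)}(\mathbf x+s\mathbf y/n)=\cos\big(m\theta(s/n)\big),\qquad m\theta(s/n)=m\theta+\frac{mk}n\sigma s+O\Big(\frac{s^2}n\Big),$$
where the error comes from $m\cdot O(s^2/n^2)$ and $m\le n$. Also
$$\frac1nD_{\mathbf y}P_n^{(\epsilon)}(\mathbf x)=-\frac1n\,m\sin(m\theta)\,\theta'(0)=-\frac{mk}n\,\sigma\sin m\theta .$$
Since $\cos$ and $\sin$ are $2\pi$-periodic with Lipschitz constant $1$, $\operatorname{dist}(m\theta-\alpha,2\pi\mathbb Z)<\epsilon$, $mk/n\to1$ and $|\sigma-\delta|\le\epsilon$,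
$$\limsup_{n\to\infty}\ \max_{|s|\le S}\big|P_n^{(\epsilon)}(\mathbf x+s\mathbf y/n)-\cos(\alpha+\delta s)\big|\le\epsilon+\epsilon S,$$
$$\limsup_{n\to\infty}\Big|\frac1nD_{\mathbf y}P_n^{(\epsilon)}(\mathbf x)+\delta\sin\alpha\Big|\le\epsilon+\delta\epsilon .$$

**Step 4: letting $\epsilon\to0$ along with $n$.** Take $\epsilon_j=2^{-j-1}\delta$ and $S=j$ for $j\ge1$. By Step 3 there are $n_1<n_2<\cdots$ such that for all $n\ge n_j$ the two differences, with $\epsilon=\epsilon_j$ and $S=j$, are at most $\epsilon_j(1+j)+1/j$ and $\epsilon_j(1+\delta)+1/j$. Put $P_n=P_n^{(\epsilon_j)}$ for $n_j\le n<n_{j+1}$, and $P_n=0$ for $n<n_1$. Since $\epsilon_j(1+j)\to0$, both convergence statements hold.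

**Step 5: the consequences.** Applying (i) for each fixed $n$ gives $\beta_n\le\Delta_n$, and $\Delta_n\le\delta_D=\delta$. With $\alpha=\pi/2$ we get $\liminf_n\beta_n\ge\lim_n\frac1n|D_{\mathbf y}P_n(\mathbf x)|=\delta$, so $\lim_n\beta_n=\lim_n\Delta_n=\delta$. For $c\in(-1,1)$ take $\alpha=\arccos c$. At $s=0$ we get $P_n(\mathbf x)\to c$, and $\frac1n|D_{\mathbf y}P_n(\mathbf x)|\to\delta\sqrt{1-c^2}$, so
$$\frac{|D_{\mathbf y}P_n(\mathbf x)|}{n\sqrt{1-P_n(\mathbf x)^2}}\to\delta .\qquad\blacksquare$$
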